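\title{The domain of spatially cut-off $P(\varphi)_2$ Hamiltonians}

\begin{abstract}
Let $H$ be the closure of $H_0+V$, where $H_0$ is the free Hamiltonian of a massive scalar field in one space dimension and $V=\int g(x)\,{:}P(\varphi(x)){:}\,dx$ is a Wick-ordered polynomial interaction with a spatial cutoff $0\le g\in L^1\cap L^2$. We prove that $\mathcal D(H)=\mathcal D(H_0)\cap\mathcal D(V)$ for every real polynomial $P$ of even degree with positive leading coefficient. More precisely, $\|H_0\psi\|^2+\|V\psi\|^2\le(1+\varepsilon)\|H\psi\|^2+C_\varepsilon\|\psi\|^2$ for every $\varepsilon>0$, and the constant $1$ cannot be lowered when $\deg P\ge4$ and $g\not\equiv0$. The proof rests on a pointwise bound $|\nabla V|\le\varepsilon V+W_\varepsilon$ for the Malliavin gradient of $V$, with $W_\varepsilon$ exponentially integrable, and on hypercontractivity. It also gives the selfadjointness of $H_0+V$ directly.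
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model and the question}

Fix a mass $m>0$, put $\omega(k)=(k^2+m^2)^{1/2}$, and let $\mathcal H=\Gamma_s(L^2(\mathbb R,dk))$ be the bosonic Fock space with creation and annihilation operators $a^*(k)$, $a(k)$. The free Hamiltonian and the time-zero free field are
\[
H_0=d\Gamma(\omega)=\int\omega(k)\,a^*(k)a(k)\,dk,\qquad
\varphi(x)=\frac1{\sqrt{4\pi}}\int\big(e^{ikx}a^*(k)+e^{-ikx}a(k)\big)\frac{dk}{\sqrt{\omega(k)}} .
\]
Let $P(\lambda)=\sum_{p=0}^{2n}a_p\lambda^p$ be a real polynomial with $a_{2n}>0$, and let $0\le g\in L^1(\mathbb R)\cap L^2(\mathbb R)$. The interaction is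
\[
V=\int_{\mathbb R}g(x)\,{:}P(\varphi(x)){:}\,dx .
\]
Its meaning is as follows; Sections~\ref{sec:gauss} and~\ref{sec:interaction} give the details. In the $Q$-space representation, $\mathcal H=L^2(Q,\mu)$ for a probability measure $\mu$, and the field $\varphi_\kappa(x)$ obtained by restricting the $k$-integral to $|k|\le\kappa$ acts by multiplication with a Gaussian random variable. Wick ordering replaces its powers by Hermite polynomials. The cut-off interactions $V_\kappa=\int g\,{:}P(\varphi_\kappa){:}\,dx$ converge in $L^2(Q)$ to a real function $V$, and the operator $V$ is multiplication by this function on $\mathcal D(V)=\{\psi\in L^2(Q):V\psi\in L^2(Q)\}$. It is known that $H_0+V$ is essentially selfadjoint and bounded below on $\mathcal D(H_0)\cap\mathcal D(V)$. Its closure $H$ is the spatially cut-off $P(\varphi)_2$ Hamiltonian.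

Both $\mathcal D(H_0)$ and $\mathcal D(V)$ are explicit, the first in Fock space and the second in $Q$-space, whereas $\mathcal D(H)$ is defined by taking a closure. The question is whether the closure adds anything:
\[
\text{is}\quad \mathcal D(H)=\mathcal D(H_0)\cap\mathcal D(V)\ ?
\]
Equality says that $H\psi=H_0\psi+V\psi$ for every $\psi\in\mathcal D(H)$, with each term a vector of $\mathcal H$. By the closed graph theorem it implies $\|H_0\psi\|+\|V\psi\|\le C(\|H\psi\|+\|\psi\|)$, and this estimate in turn implies equality. So the question is whether $H_0\psi$ and $V\psi$ can be large and nearly cancel.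

The question is posed in \cite{PP}, where it is described as open except for the $\varphi^4_2$ model. For $\deg P=4$ and $g$ with additional regularity (for instance $0\le g\in C_0^\infty(\mathbb R)$), Glimm and Jaffe showed that $\|H_0(H+b)^{-1}\|<\infty$ for some $b>0$, which gives equality. For general degree $2n$ the higher order estimates give $\|H_0(H+b)^{-n}\|<\infty$, hence the weaker inclusion $\mathcal D(H^n)\subset\mathcal D(H_0)\cap\mathcal D(V)$.

General principles do not decide the matter. When $n\ge2$ and $g\not\equiv0$, neither of $H_0$ and $V$ is relatively bounded with respect to the other (the test vectors of Section~\ref{sec:sharp} show this), so perturbation theory does not apply. Positivity does not suffice either.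

\begin{example}\label{ex:blocks}
On $\bigoplus_{j\ge1}\mathbb C^2$ let $u_j=(\cos\theta_j,\sin\theta_j)$ and $v_j=(\cos\theta_j,-\sin\theta_j)$ with $\sin\theta_j=1/j$, and let $A=\bigoplus j^2\langle u_j,\cdot\rangle u_j$ and $B=\bigoplus j^2\langle v_j,\cdot\rangle v_j$. Both are selfadjoint and nonnegative, and $A+B$ is essentially selfadjoint on $\mathcal D(A)\cap\mathcal D(B)$ because it is diagonal in the standard basis. For $e_j=(0,1)$ in the $j$-th block, $Ae_j=ju_j$, $Be_j=-jv_j$ and $(A+B)e_j=2e_j$. Hence $\sum_jj^{-1}e_j$ lies in the domain of the closure of $A+B$ but not in $\mathcal D(A)$. The cause is the cross term: $2\langle Ae_j,Be_j\rangle=4-2j^2$ cancels $\|Ae_j\|^2+\|Be_j\|^2=2j^2$.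
\end{example}

\subsection{Results}

The answer is yes in every degree, so in particular no pair $(P,g)$ with $\deg P\ge6$ is a counterexample. In fact $H_0\psi$ and $V\psi$ cancel only to lower order.

\begin{theorem}\label{thm:main}
Let $P$ be a real polynomial of degree $2n\ge2$ with $a_{2n}>0$, and let $0\le g\in L^1(\mathbb R)\cap L^2(\mathbb R)$. For every $\varepsilon>0$ there is $C_\varepsilon$ such that for all $\psi\in\mathcal D(H_0)\cap\mathcal D(V)$
\begin{equation}\label{eq:main}
(1-\varepsilon)\big(\|H_0\psi\|^2+\|V\psi\|^2\big)\le\|(H_0+V)\psi\|^2+C_\varepsilon\|\psi\|^2 .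
\end{equation}
Hence $H_0+V$ is closed on $\mathcal D(H_0)\cap\mathcal D(V)$, and $\mathcal D(H)=\mathcal D(H_0)\cap\mathcal D(V)$.
\end{theorem}

In particular $H_0(H+b)^{-1}$ and $V(H+b)^{-1}$ are bounded for large $b$: apply \eqref{eq:main} to $\psi=(H+b)^{-1}\chi$. The proof needs less than $g\in L^2$. Write $\tilde g(s)=\int g(x)e^{isx}dx$ and consider the condition
\begin{equation}\label{eq:g}
\int|\tilde g(s)|^2(1+s^2)^{-\frac12+\gamma}\,ds<\infty\quad\text{for some }\gamma\in(0,\tfrac12].
\end{equation}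

\begin{theorem}\label{thm:compl}
Let $P$ be as in Theorem~\ref{thm:main}, and let $0\le g\in L^1(\mathbb R)$ satisfy \eqref{eq:g}; this holds if $0\le g\in L^1\cap L^r$ for some $r>1$.
\begin{enumerate}
\item[(a)] The conclusions of Theorem~\ref{thm:main} hold. Moreover, $H_0+V$ is selfadjoint on $\mathcal D(H_0)\cap\mathcal D(V)$ and bounded below; essential selfadjointness need not be assumed.
\item[(b)] For every $\varepsilon>0$ there is $C_\varepsilon$ with $\|H_0\psi\|^2+\|V\psi\|^2\le(1+\varepsilon)\|H\psi\|^2+C_\varepsilon\|\psi\|^2$ on $\mathcal D(H)$. If $g\not\equiv0$ and $n\ge2$, then neither $\|H_0\psi\|\le A\|H\psi\|+C\|\psi\|$ nor $\|V\psi\|\le A\|H\psi\|+C\|\psi\|$ can hold on $\mathcal D(H)$ with $A<1$.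
\end{enumerate}
\end{theorem}

The higher order estimates are not used. Section~\ref{sec:model} shows the idea for one degree of freedom. Section~\ref{sec:gauss} collects the Gaussian analysis, Section~\ref{sec:criterion} proves \eqref{eq:main} and selfadjointness for every $V$ that satisfies a gradient condition, Section~\ref{sec:interaction} verifies this condition for $P(\varphi)_2$, and Section~\ref{sec:sharp} proves that the constant is sharp.

\section{One degree of freedom}\label{sec:model}

Since $\|(H_0+V)\psi\|^2=\|H_0\psi\|^2+\|V\psi\|^2+2\,\mathrm{Re}\langle V\psi,H_0\psi\rangle$, the estimate \eqref{eq:main} says that the cross term is almost nonnegative. Consider a single mode of frequency $1$. Then $Q=\mathbb R$, $\mu$ is the standard Gaussian measure, $a=d/dx$, and $H_0=N=-d^2/dx^2+x\,d/dx$ has spectrum $\{0,1,2,\dots\}$. Integration by parts gives $\langle\chi,N\psi\rangle=\langle\chi',\psi'\rangle$ for polynomials $\chi,\psi$. Take $V=x^6$ and a real polynomial $\psi$. Then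
\[
\langle V\psi,N\psi\rangle=\int V\,(\psi')^2\,d\mu+\int V'\,\psi\,\psi'\,d\mu=I+J .
\]
The term $I$ is nonnegative because $V\ge0$. The term $J$ has no sign, but $V'$ has lower degree than $V$. The function $6y^5-\varepsilon y^6$ on $[0,\infty)$ is maximal at $y=5/\varepsilon$, so
\[
|V'|\le\varepsilon V+K,\qquad K=(5/\varepsilon)^5 .
\]
Also $\|\psi'\|^2=\langle\psi,N\psi\rangle\le\|N\psi\|^2$, since $\nu\le\nu^2$ on the spectrum. Therefore
\[
2|J|\le2\big(\varepsilon\|V\psi\|+K\|\psi\|\big)\|N\psi\|\le\varepsilon\|V\psi\|^2+2\varepsilon\|N\psi\|^2+\varepsilon^{-1}K^2\|\psi\|^2,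
\]
which is \eqref{eq:main} with $2\varepsilon$ in place of $\varepsilon$. The degree of $V$ affects only $K$, and this suggests that the answer to the question is yes in every degree.

For the field the same computation reads, formally,
\[
\langle V\psi,H_0\psi\rangle=\int\omega(k)\langle a(k)\psi,V a(k)\psi\rangle\,dk+\int\omega(k)\langle[a(k),V]\psi,a(k)\psi\rangle\,dk=I+J,
\]
and $|V'|$ is replaced by the function $|\nabla V|=(\int|[a(k),V]|^2dk)^{1/2}$ on $Q$. Three things change.

\emph{The weight $\omega$ is unbounded.} One would like to give $\omega^{1/2}$ to each factor of $J$, which leaves the small quantity $\|H_0^{1/2}\psi\|$. This needs $\omega^{1/2}\nabla V$ to be square integrable, and it is not (Remark~\ref{rem:rough}). So $\psi$ must carry the whole weight. The resulting bound $\int\omega^2\|a(k)\psi\|^2dk\le\|H_0\psi\|^2$ is an equality on one-particle vectors, so all the smallness must come from $|\nabla V|$.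

\emph{The constants diverge.} The variance $c_\kappa$ of $\varphi_\kappa(x)$ grows like $\log\kappa$, and Wick ordering turns $x^6$ into $x^6-15c_\kappa x^4+45c_\kappa^2x^2-15c_\kappa^3$, which equals $-15c_\kappa^3$ at $x=0$. So the constant $K$ for $V_\kappa$ is of order $(\log\kappa)^n$. For $V$ itself we replace $K$ by a random variable $W_\varepsilon$. Nelson's argument shows that $W_\varepsilon$ has all exponential moments, and hypercontractivity shows that such a variable is $N$-bounded with relative bound zero, which is as good as a constant here.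

\emph{The formal identity needs a domain.} For $\psi\in\mathcal D(H_0)\cap\mathcal D(V)$ it is not known in advance that $a(k)$ can be applied to $V\psi$. We truncate $V$ to a bounded function in a way that preserves the gradient bound with uniform constants.

\section{Gaussian analysis on Fock space}\label{sec:gauss}

\subsection{Fock space and $Q$-space}

Let $\mathfrak h=L^2(\mathbb R,dk)$; inner products are linear in the second variable. A vector $\psi\in\mathcal H$ is a sequence of symmetric functions $\psi_\nu\in L^2(\mathbb R^\nu)$, $\nu\ge0$, with $\sum_\nu\|\psi_\nu\|^2<\infty$, and $\Omega=(1,0,\dots)$ is the vacuum. The operator $H_0$ multiplies $\psi_\nu$ by $\sum_{i=1}^\nu\omega(k_i)$, the number operator $N$ multiplies it by $\nu$, and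
\[
(a(k)\psi)_{\nu-1}(k_2,\dots,k_\nu)=\sqrt\nu\,\psi_\nu(k,k_2,\dots,k_\nu).
\]
Since $\omega\ge m$, we have $\mathcal D(H_0)\subset\mathcal D(N)$, $\|N\psi\|\le m^{-1}\|H_0\psi\|$ and $\langle\psi,N\psi\rangle\le m^{-1}\langle\psi,H_0\psi\rangle$.

Let $\mathfrak h_R=\{f\in\mathfrak h:\overline{f(k)}=f(-k)\}$, a real Hilbert space with complexification $\mathfrak h$, and put $\phi(f)=a^*(f)+a(f)$ for $f\in\mathfrak h_R$. We use the standard identification $\mathcal H=L^2(Q,\mu)$: the $\phi(f)$, $f\in\mathfrak h_R$, act by multiplication with centered jointly Gaussian random variables that have covariance $E\,\phi(f)\phi(f')=\langle f,f'\rangle$ and generate the $\sigma$-algebra, and $\Omega=1$. Here $E$ is the expectation; $\|\cdot\|_q$ is the norm of $L^q(Q,\mu)$ and $\|\cdot\|=\|\cdot\|_2$. The space of vectors with at most $j$ particles, the range of $\mathbf 1_{[0,j]}(N)$, is the closure of the polynomials of degree $\le j$ in the $\phi(f)$; we call it the \emph{chaoses $\le j$}.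

For $c\ge0$ the Wick powers are the polynomials defined by $e^{t\lambda-ct^2/2}=\sum_p\frac{t^p}{p!}\,{:}\lambda^p{:}_c$, that is,
\begin{equation}\label{eq:wick}
{:}\lambda^p{:}_c=\sum_{0\le j\le p/2}\frac{p!}{j!\,(p-2j)!}\Big(-\frac c2\Big)^j\lambda^{p-2j},
\end{equation}
and ${:}P(\lambda){:}_c$ is defined by linearity in $P$. For $f\in\mathfrak h_R$ we write ${:}P(\phi(f)){:}$ for ${:}P(\lambda){:}_c$ with $\lambda=\phi(f)$, $c=\|f\|^2$. The dictionary between functions on $Q$ and Fock vectors is
\begin{equation}\label{eq:dict}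
{:}\phi(f)^p{:}\;=\sqrt{p!}\,f^{\otimes p},\qquad e^{\phi(f)-\|f\|^2/2}=\sum_{p\ge0}\frac{f^{\otimes p}}{\sqrt{p!}},\qquad f\in\mathfrak h_R .
\end{equation}

\subsection{The gradient}

For measurable $w\ge0$, the symmetry of $\psi_\nu$ gives
\begin{equation}\label{eq:sector}
\int w(k)\,\|(a(k)\psi)_{\nu-1}\|^2dk=\nu\int w(k_1)|\psi_\nu|^2=\int\sum_{i=1}^\nu w(k_i)\,|\psi_\nu|^2 .
\end{equation}
With $w=1$ this yields $\int\|a(k)\psi\|^2dk=\|N^{1/2}\psi\|^2$. So
\[
\nabla:\mathcal D(N^{1/2})\to L^2(\mathbb R,dk;\mathcal H)=L^2(\mathbb R\times Q)=L^2(Q;\mathfrak h),\qquad(\nabla\psi)(k)=a(k)\psi,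
\]
is well defined, and it is closed because its graph norm is that of the closed operator $N^{1/2}$. We regard $\nabla\psi$ as a jointly measurable function on $\mathbb R\times Q$ and put $|\nabla\psi|^2=\int|(\nabla\psi)(k)|^2dk$, a function on $Q$. The next lemma says that $H_0=\nabla^*\omega\nabla$, with all the weight on one side.

\begin{lemma}\label{lem:fock}
Let $\psi\in\mathcal D(H_0)$. Then $a(k)\psi\in\mathcal D(N^{1/2})$ for a.e.\ $k$, and
\begin{gather*}
\int\omega\,\|a(k)\psi\|^2dk\le\|\psi\|\,\|H_0\psi\|,\qquad\int\omega^2\|a(k)\psi\|^2dk\le\|H_0\psi\|^2,\\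
\int\omega\,\|N^{1/2}a(k)\psi\|^2dk\le m^{-1}\|H_0\psi\|^2 .
\end{gather*}
For $\chi\in\mathcal D(N^{1/2})$ one has $\langle\chi,H_0\psi\rangle=\int\omega(k)\langle a(k)\chi,a(k)\psi\rangle\,dk$, and the integral converges absolutely.
\end{lemma}

\begin{proof}
Put $S=\sum_{i\le\nu}\omega(k_i)$. By \eqref{eq:sector}, the $\nu$-particle contributions to the three integrals are the integrals of $|\psi_\nu|^2$ against $S$, against $\sum_i\omega(k_i)^2\le S^2$, and against $(\nu-1)S\le m^{-1}S^2$. Summing over $\nu$ gives the three bounds; the first integral equals $\langle\psi,H_0\psi\rangle$. The third bound shows that $a(k)\psi\in\mathcal D(N^{1/2})$ for a.e.\ $k$. By the second bound $\omega\nabla\psi\in L^2(\mathbb R\times Q)$, so the last integral is the inner product of $\nabla\chi$ and $\omega\nabla\psi$ and converges absolutely. It is the sum over $\nu$ of $\nu\int\overline{\chi_\nu}\,\omega(k_1)\psi_\nu=\int\overline{\chi_\nu}\,S\,\psi_\nu$, which is $\langle\chi,H_0\psi\rangle$.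
\end{proof}

To use $\nabla$ as a derivative we identify it with the Malliavin derivative $D$ of the isonormal process $\phi$ over $\mathfrak h_R$. On vectors with finitely many particles, $a(k)\phi(f)\psi=\phi(f)a(k)\psi+f(k)\psi$ for a.e.\ $k$, and $a(k)\Omega=0$. Induction on the degree gives, for polynomials $F$ and $f_i\in\mathfrak h_R$,
\[
\nabla F(\phi(f_1),\dots,\phi(f_j))=\sum_i(\partial_iF)(\phi(f_1),\dots,\phi(f_j))\,f_i ,
\]
which is also the value of $D$. The closed operator $D$ has domain $\mathbb D^{1,2}=\{\psi:\sum_\nu\nu\|\psi_\nu\|^2<\infty\}=\mathcal D(N^{1/2})$ and $\|D\psi\|^2=\sum_\nu\nu\|\psi_\nu\|^2$ \cite[Prop.~1.2.2]{Nu}. So $D$ and $\nabla$ have the same domain and graph norm. Polynomials are dense in this norm, because $\mathbf 1_{[0,j]}(N)\psi\to\psi$ in it and on the chaoses $\le j$ it is equivalent to the $L^2$ norm. Hence $\nabla=D$, and we may use the chain rule \cite[Prop.~1.2.3]{Nu}: if $F_1,\dots,F_j\in\mathcal D(N^{1/2})$ are real and $\Phi\in C^1(\mathbb R^j)$ has bounded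 partial derivatives, then $\Phi(F_1,\dots,F_j)\in\mathcal D(N^{1/2})$ and $\nabla\Phi(F)=\sum_i\partial_i\Phi(F)\nabla F_i$.

\subsection{Truncation and the product rule}

Let $\rho\in C^\infty(\mathbb R)$ be even with $0\le\rho\le1$, $\rho=1$ on $[-1,1]$ and $\rho=0$ outside $(-2,2)$. Put $\tau(s)=\int_0^s\rho$ and $\tau_M(s)=M\tau(s/M)$ for $M\ge1$. Then $\tau_M$ is bounded, odd and nondecreasing, $0\le\tau_M'\le1$, $|\tau_M(s)|\le|s|$, $\tau_M(s)=s$ for $|s|\le M$, and
\begin{equation}\label{eq:tau}
|s|\,\tau_M'(s)\le2\,|\tau_M(s)|\qquad(s\in\mathbb R).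
\end{equation}
Indeed, by scaling we may take $M=1$. For $|s|\le1$ the left side is $|\tau(s)|$; for $1<|s|<2$ it is at most $2\le2|\tau(s)|$; for $|s|\ge2$ it vanishes.

The map $(u,v)\mapsto uv$ has unbounded derivatives, so the product rule needs a short argument.

\begin{lemma}\label{lem:product}
Let $U\in\mathcal D(N^{1/2})$ be real and bounded, and let $\psi\in\mathcal D(N^{1/2})$ satisfy $|\nabla U|\psi\in L^2(Q)$. Then $U\psi\in\mathcal D(N^{1/2})$ and $\nabla(U\psi)=U\nabla\psi+\psi\nabla U$.
\end{lemma}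

\begin{proof}
Complex conjugation on $L^2(Q)$ is antiunitary and preserves the chaoses $\le j$ for each $j$, so it commutes with $N$. The real and imaginary parts of $\psi$ thus satisfy the hypotheses, and we may take $\psi$ real. Let $\theta\in C_0^\infty(\mathbb R)$ with $\theta(u)=u$ for $|u|\le\|U\|_\infty+1$. The function $\theta(u)\tau_R(v)$ has bounded partial derivatives, so the chain rule gives $\nabla(U\tau_R(\psi))=U\tau_R'(\psi)\nabla\psi+\tau_R(\psi)\nabla U$. As $R\to\infty$, $U\tau_R(\psi)\to U\psi$ in $L^2(Q)$, and the right side converges to $U\nabla\psi+\psi\nabla U$ in $L^2(\mathbb R\times Q)$ by dominated convergence, since $0\le\tau_R'\le1$ and $|\tau_R(\psi)|\,|\nabla U|\le|\psi|\,|\nabla U|\in L^2(Q)$. The claim follows because $\nabla$ is closed.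
\end{proof}

\subsection{Hypercontractivity and exponentially integrable functions}

Nelson's theorem \cite{Ne} states that $\|e^{-tN}\|_{L^2\to L^q}\le1$ if $q-1\le e^{2t}$. Let $q\ge2$ and let $\psi$ lie in the chaoses $\le j$. Writing $\psi=e^{-tN}e^{tN}\psi$ with $e^{2t}=q-1$ gives
\begin{equation}\label{eq:hyper}
\|\psi\|_q\le(q-1)^{j/2}\|\psi\|_2 .
\end{equation}
If $F\in L^2(\mathbb R\times Q)$ and $F(k)$ lies in the chaoses $\le j$ for a.e.\ $k$, then Minkowski's inequality in $L^{q/2}(Q)$ gives, for $|F|^2=\int|F(k)|^2dk$,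
\begin{equation}\label{eq:hypervec}
\big\|\,|F|\,\big\|_q^2\le\int\|F(k)\|_q^2\,dk\le(q-1)^j\,\|F\|_{L^2(\mathbb R\times Q)}^2 .
\end{equation}

Call a measurable function $W\ge0$ on $Q$ \emph{exponentially integrable} if $Ee^{qW}<\infty$ for all $q<\infty$. Such a function is small relative to $N$, for the following reason. The set where $W\approx t$ has probability $O(e^{-qt})$ for every $q$. By \eqref{eq:hyper}, a vector with fewer than $Kt$ particles gains at most a factor $e^{O(Kt)}$ by concentrating, so it does not see this set; and on vectors with more than $Kt$ particles, $N$ exceeds $Kt$.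

\begin{lemma}\label{lem:W}
Let $W\ge0$ be exponentially integrable. For every $\eta>0$ there is $C$ such that
\begin{align*}
\|W\psi\|&\le\eta\|N\psi\|+C\|\psi\|, &&\psi\in\mathcal D(N),\\
\textstyle\int W|\psi|^2d\mu&\le\eta\|N^{1/2}\psi\|^2+C\|\psi\|^2, &&\psi\in\mathcal D(N^{1/2}).
\end{align*}
\end{lemma}

\begin{proof}
We show that for every integer $l\ge1$ there is $C_l$ such that, for $\theta\in\{1,2\}$ and $\psi\in\mathcal D(N^{\theta/2})$,
\begin{equation}\label{eq:Wtheta}
\int W^\theta|\psi|^2d\mu\le4\cdot2^{-l\theta}\|N^{\theta/2}\psi\|^2+C_l\|\psi\|^2 .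
\end{equation}
For large $l$, the case $\theta=1$ is the second claim, and the square root of the case $\theta=2$ is the first. Let $A_i=\{2^{i-1}\le W<2^i\}$ and $\Pi_i=\mathbf 1_{[0,2^{i+l})}(N)$ for $i\ge1$. The sets $A_i$ and $\{W<1\}$ partition $Q$ up to a null set, so
\[
\int W^\theta|\psi|^2d\mu\le\|\psi\|^2+2\sum_{i\ge1}2^{i\theta}\|(1-\Pi_i)\psi\|^2+2\sum_{i\ge1}2^{i\theta}\|\mathbf 1_{A_i}\Pi_i\psi\|^2 .
\]
A finite geometric sum with ratio $2^\theta\ge2$ is at most twice its largest term. Hence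
\[
\sum_{i\ge1}2^{i\theta}\|(1-\Pi_i)\psi\|^2=\sum_\nu\|\psi_\nu\|^2\sum_{i\ge1:\ 2^i\le\nu2^{-l}}2^{i\theta}\le2\cdot2^{-l\theta}\|N^{\theta/2}\psi\|^2 .
\]
For the last sum, the Cauchy--Schwarz inequality, \eqref{eq:hyper} with exponent $4$, and the bound $\mu(A_i)\le e^{-q2^{i-1}}Ee^{qW}$ give
\[
\|\mathbf 1_{A_i}\Pi_i\psi\|^2\le\mu(A_i)^{1/2}\|\Pi_i\psi\|_4^2\le(Ee^{qW})^{1/2}\,e^{-q2^{i-2}}\,3^{2^{i+l}}\|\psi\|^2 .
\]
With $q=4(1+2^l\ln3)$ the right side is $(Ee^{qW})^{1/2}e^{-2^i}\|\psi\|^2$, and $\sum_i4^ie^{-2^i}<\infty$. This proves \eqref{eq:Wtheta}.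
\end{proof}

\section{A gradient criterion}\label{sec:criterion}

We now carry out the computation of Section~\ref{sec:model} for a general potential on $Q$.

\begin{proposition}\label{prop:crit}
Let $V\in\mathcal D(N^{1/2})$ be real, and suppose that for every $\varepsilon>0$ there is an exponentially integrable $W_\varepsilon\ge0$ with
\begin{equation}\label{eq:grad}
|\nabla V|\le\varepsilon V+W_\varepsilon\qquad\mu\text{-a.e.}
\end{equation}
Then \eqref{eq:main} holds on $\mathcal D(H_0)\cap\mathcal D(V)$, and $H_0+V$ is selfadjoint and bounded below on this domain.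
\end{proposition}

The right side of \eqref{eq:grad} contains $V$ and not $|V|$. So the hypothesis includes the lower bound $V\ge-W_1$, which will control $I$, as well as the gradient bound, which will control $J$.

\begin{proof}
Let $U_M=\tau_M(V)$, a bounded real function that lies in $\mathcal D(N^{1/2})$ by the chain rule. Both parts of the hypothesis pass to $U_M$ uniformly: for all $M\ge1$ and $\delta>0$,
\begin{equation}\label{eq:UM}
U_M\ge-W_1,\qquad|\nabla U_M|\le2\delta|U_M|+W_\delta .
\end{equation}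
For the first bound, $U_M\ge V\ge-W_1$ where $V<0$, and $U_M\ge0$ elsewhere. For the second, the chain rule, \eqref{eq:grad} and \eqref{eq:tau} give $|\nabla U_M|=\tau_M'(V)|\nabla V|\le\delta\,\tau_M'(V)|V|+W_\delta\le2\delta|U_M|+W_\delta$. This is the purpose of \eqref{eq:tau}: the cruder bound $|\nabla U_M|\le\delta|V|+W_\delta$ would be useless in Step~3, where $\psi\in\mathcal D(V)$ is not known.

\emph{Step 1: the cross term for $U_M$.} We claim that for every $\varepsilon>0$ there is $C_\varepsilon$, independent of $M$, with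
\begin{equation}\label{eq:cross}
2\,\mathrm{Re}\langle U_M\psi,H_0\psi\rangle\ge-\varepsilon\big(\|H_0\psi\|^2+\|U_M\psi\|^2\big)-C_\varepsilon\|\psi\|^2,\qquad\psi\in\mathcal D(H_0).
\end{equation}
Write $U=U_M$, $X=\|H_0\psi\|$, $Y=\|U\psi\|$, $Z=\|\psi\|$, and let $\delta,\eta>0$. By \eqref{eq:UM}, Lemma~\ref{lem:W} and $\|N\psi\|\le X/m$,
\begin{equation}\label{eq:gradU}
\big\|\,|\nabla U|\psi\big\|\le2\delta Y+\tfrac\eta mX+C'Z<\infty,
\end{equation}
with $C'$ depending only on $W_\delta$ and $\eta$. So Lemmas~\ref{lem:product} and~\ref{lem:fock} apply to $\chi=U\psi$ and give $\langle U\psi,H_0\psi\rangle=I+J$, where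
\[
I=\int\omega(k)\langle a(k)\psi,U\,a(k)\psi\rangle\,dk,\qquad J=\int\omega(k)\langle(\nabla U)(k)\psi,a(k)\psi\rangle\,dk .
\]
Both integrals converge absolutely, because $U\nabla\psi$, $\psi\nabla U$ and $\omega\nabla\psi$ lie in $L^2(\mathbb R\times Q)$.

The term $I$ is the integral of $\omega U|(\nabla\psi)(k)|^2$ over $\mathbb R\times Q$. We use $U\ge-W_1$ and Tonelli's theorem, then the form bound of Lemma~\ref{lem:W} for $a(k)\psi\in\mathcal D(N^{1/2})$, and then Lemma~\ref{lem:fock}:
\[
I\ge-\int\omega(k)\big(\eta\|N^{1/2}a(k)\psi\|^2+C''\|a(k)\psi\|^2\big)dk\ge-\tfrac\eta mX^2-C''XZ,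
\]
with $C''$ depending only on $W_1$ and $\eta$. For $J$, the Cauchy--Schwarz inequality in $L^2(\mathbb R\times Q)$, Lemma~\ref{lem:fock} and \eqref{eq:gradU} give
\[
|J|\le\big\|\,|\nabla U|\psi\big\|\,\|\omega\nabla\psi\|\le\big(2\delta Y+\tfrac\eta mX+C'Z\big)X .
\]
With $C=C'+C''$ we obtain $2\,\mathrm{Re}(I+J)\ge-\frac{4\eta}mX^2-4\delta XY-2CXZ$. Choose $\eta=\varepsilon m/16$ and $\delta=\varepsilon/4$. Then $\frac{4\eta}m=\frac\varepsilon4$, $4\delta XY\le\frac\varepsilon2(X^2+Y^2)$ and $2CXZ\le\frac\varepsilon4X^2+\frac{4C^2}\varepsilon Z^2$, which proves \eqref{eq:cross}.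

\emph{Step 2: the estimate \eqref{eq:main}.} If also $\psi\in\mathcal D(V)$, then $U_M\psi\to V\psi$ in $L^2$ by dominated convergence, since $|U_M|\le|V|$. So \eqref{eq:cross} holds with $V$ in place of $U_M$, and adding $\|H_0\psi\|^2+\|V\psi\|^2$ to both sides gives \eqref{eq:main}.

\emph{Step 3: selfadjointness.} The estimate \eqref{eq:cross} holds on all of $\mathcal D(H_0)$ and uniformly in $M$, so it serves as an a priori bound for solving $(H_0+V+b)\psi=\chi$. By Lemma~\ref{lem:W} there is $b_0\ge0$ with $\int W_1|\psi|^2d\mu\le\frac m2\langle\psi,N\psi\rangle+b_0\|\psi\|^2\le\frac12\langle\psi,H_0\psi\rangle+b_0\|\psi\|^2$ on $\mathcal D(H_0)$. Let $T=H_0+V$ on $\mathcal D(H_0)\cap\mathcal D(V)$, and let $H_M=H_0+U_M$, which is selfadjoint on $\mathcal D(H_0)$ because $U_M$ is bounded. Since $V$ and $U_M$ are $\ge-W_1$, both $T$ and $H_M$ are $\ge-b_0$.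

Let $b=b_0+1$, $\chi\in\mathcal H$ and $\psi_M=(H_M+b)^{-1}\chi$. Then $\|\psi_M\|\le\|\chi\|$ and $\|H_M\psi_M\|\le(1+b)\|\chi\|$. By \eqref{eq:cross} with $\varepsilon=\frac12$,
\[
\tfrac12\big(\|H_0\psi_M\|^2+\|U_M\psi_M\|^2\big)\le\|H_M\psi_M\|^2+C_{1/2}\|\psi_M\|^2\le\big((1+b)^2+C_{1/2}\big)\|\chi\|^2 .
\]
Along a sequence $M\to\infty$, the vectors $\psi_M$, $H_0\psi_M$ and $U_M\psi_M$ converge weakly to some $\psi$, $\zeta$ and $\xi$. The graph of $H_0$ is a closed subspace, hence weakly closed, so $\psi\in\mathcal D(H_0)$ and $\zeta=H_0\psi$. For $u\in L^\infty(Q)$ we have $U_Mu\to Vu$ in $L^2$, because $V\in L^2$. Thus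
\[
\langle u,\xi\rangle=\lim\langle U_Mu,\psi_M\rangle=\langle Vu,\psi\rangle=\int\bar u\,V\psi\,d\mu .
\]
The two $L^1$ functions $\xi$ and $V\psi$ therefore coincide, so $V\psi\in L^2$ and $\psi\in\mathcal D(V)$. The weak limit of $H_0\psi_M+U_M\psi_M+b\psi_M=\chi$ is $(T+b)\psi=\chi$.

So $T+b\ge1$ is symmetric and surjective. It is densely defined: if $z\perp\mathcal D(T)$, write $z=(T+b)w$; then $0=\langle w,z\rangle\ge\|w\|^2$, so $w=0$ and $z=0$. It is selfadjoint: if $y\in\mathcal D(T^*)$, choose $w\in\mathcal D(T)$ with $(T+b)w=(T^*+b)y$; then $y-w$ is orthogonal to the range of $T+b$, so $y=w\in\mathcal D(T)$.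
\end{proof}

\section{The interaction and its gradient}\label{sec:interaction}

We first check that \eqref{eq:g} covers the cutoffs named in the theorems. For $g\in L^2$ it holds with $\gamma=\frac12$ by Plancherel's theorem, and $L^1\cap L^r\subset L^2$ for $r\ge2$. For $1<r<2$ the Hausdorff--Young inequality gives $\tilde g\in L^{r'}$ with $r'=r/(r-1)\in(2,\infty)$. By H\"older's inequality with exponents $r'/2$ and $t=(1-2/r')^{-1}$, condition \eqref{eq:g} holds when $(1-2\gamma)t>1$, that is, when $0<\gamma<1/r'$. From now on $0\le g\in L^1$ satisfies \eqref{eq:g}, and constants may depend on $m,P,g,\gamma$ but not on $\kappa$.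

\subsection{Construction of $V$ and the rate of convergence}

For $\kappa\ge2$ let $f_{\kappa,x}(k)=(4\pi\omega(k))^{-1/2}e^{ikx}\mathbf 1_{|k|\le\kappa}\in\mathfrak h_R$ and $\varphi_\kappa(x)=\phi(f_{\kappa,x})$. The variance does not depend on $x$:
\[
c_\kappa=\|f_{\kappa,x}\|^2=\frac1{4\pi}\int_{|k|\le\kappa}\frac{dk}{\omega(k)}=\frac1{2\pi}\,\mathrm{arsinh}\frac\kappa m,\qquad1+c_\kappa\le C\log\kappa .
\]
From $|e^{ikx}-e^{iky}|\le\kappa|x-y|$ we get $E|\varphi_\kappa(x)-\varphi_\kappa(y)|^2=\|f_{\kappa,x}-f_{\kappa,y}\|^2\le\kappa^2c_\kappa|x-y|^2$. Kolmogorov's criterion provides a version that is continuous in $x$, hence jointly measurable on $\mathbb R\times Q$. By \eqref{eq:dict}, the maps $x\mapsto{:}\varphi_\kappa(x)^p{:}\,=\sqrt{p!}\,f_{\kappa,x}^{\otimes p}$ are bounded and continuous into $L^2(Q)$. Since $g\in L^1$,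
\[
V_\kappa=\int g(x)\,{:}P(\varphi_\kappa(x)){:}\,dx
\]
exists as a Bochner integral in $L^2(Q)$. The integrand is also in $L^1(\mathbb R\times Q)$, so the pointwise integral converges $\mu$-a.e.; pairing with bounded functions and using Fubini's theorem shows that the two integrals agree. In particular $V_\kappa$ is real. Its $p$-particle component is $v_p\prod_{i=1}^p\mathbf 1_{|k_i|\le\kappa}$, where
\begin{equation}\label{eq:kernel}
v_p(k_1,\dots,k_p)=\sqrt{p!}\;a_p\,(4\pi)^{-p/2}\;\tilde g\Big(\sum_ik_i\Big)\prod_{i=1}^p\omega(k_i)^{-1/2},\qquad0\le p\le2n .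
\end{equation}
Let $V$ be the vector with components $v_0,\dots,v_{2n}$.

\begin{lemma}\label{lem:rate}
$V\in L^2(Q)$, and $\|V-V_\kappa\|\le C\kappa^{-\gamma/2}$ for $\kappa\ge2$.
\end{lemma}

\begin{proof}
The component $v_0=a_0\int g$ is finite and does not contribute to $V-V_\kappa$. For $p=1$, write $\omega^{-1}\le C(1+k^2)^{-\frac12+\gamma}(1+k^2)^{-\gamma}$. Then \eqref{eq:g} gives $v_1\in L^2$ and $\int_{|k|>\kappa}|v_1|^2dk\le C\kappa^{-2\gamma}$.

Let $p\ge2$. Each factor $\omega(k_i)^{-1}$ in $|v_p|^2$ just fails to be integrable, and the remedy is to redistribute the factor of the largest momentum. The component of $V-V_\kappa$ is supported where $\max_i|k_i|>\kappa$. By symmetry, and at the cost of a factor $p$, we may integrate over the region where $|k_1|=\max_i|k_i|>\kappa$. There, with $s=\sum_ik_i$, we have $|k_1|\ge|s|/p$, so $\omega(k_1)\ge c(1+s^2)^{1/2}$; also $\omega(k_1)\ge\kappa$ and $\omega(k_1)\ge\omega(k_i)$. Since $1-2\gamma\ge0$,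
\[
\omega(k_1)^{-1}=\omega(k_1)^{-(1-2\gamma)}\,\omega(k_1)^{-\gamma}\,\omega(k_1)^{-\gamma}\le C(1+s^2)^{-\frac12+\gamma}\,\kappa^{-\gamma}\prod_{i\ge2}\omega(k_i)^{-\gamma/(p-1)} .
\]
The change of variables $(k_1,\dots,k_p)\mapsto(s,k_2,\dots,k_p)$ has Jacobian $1$, so the squared norm is at most
\[
C\kappa^{-\gamma}\int|\tilde g(s)|^2(1+s^2)^{-\frac12+\gamma}ds\,\Big(\int\omega(k)^{-1-\gamma/(p-1)}dk\Big)^{p-1}\le C'\kappa^{-\gamma}.
\]
The same argument without the restriction $|k_1|>\kappa$, using $\omega(k_1)^{-\gamma}\le m^{-\gamma}$, gives $v_p\in L^2$.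
\end{proof}

Thus $V$ is the $L^2$-limit of the real functions $V_\kappa$, hence real. It lies in the chaoses $\le2n$, so $V\in\mathcal D(N)$, $V\in L^q$ for all $q<\infty$ by \eqref{eq:hyper}, and $\|\nabla(V-V_\kappa)\|\le\sqrt{2n}\,\|V-V_\kappa\|$.

\begin{remark}\label{rem:rough}
If $g\not\equiv0$, then $\omega^{1/2}\nabla V\notin L^2(\mathbb R\times Q)$. By \eqref{eq:sector}, \eqref{eq:kernel} and the change of variables above, the contribution of $v_{2n}$ to $\int\omega\|a(k)V\|^2dk$ is a positive multiple of $\int|\tilde g(s)|^2ds\,\big(\int\omega(k)^{-1}dk\big)^{2n-1}=\infty$.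
\end{remark}

\subsection{The gradient bound with cutoff}

For $V_\kappa$ the bound \eqref{eq:grad} reduces to an inequality between polynomials in one variable, as in Section~\ref{sec:model}. Formula \eqref{eq:wick} is homogeneous if $\lambda$ has weight $1$ and $c$ has weight $2$, and this determines how the constant depends on $c$.

\begin{lemma}\label{lem:poly}
For every $\varepsilon>0$ there is $B>0$ such that for all $\lambda\in\mathbb R$ and $c\ge0$
\[
\sqrt c\;\big|{:}P'(\lambda){:}_c\big|\le\varepsilon\,{:}P(\lambda){:}_c+B(1+c)^n .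
\]
\end{lemma}

\begin{proof}
By \eqref{eq:wick}, ${:}P(\lambda){:}_c-a_{2n}\lambda^{2n}$ is a finite sum of terms $\beta c^j\lambda^i$ with $i+2j\le2n$ and $i\le2n-1$, and $\sqrt c\,{:}P'(\lambda){:}_c$ is a finite sum of terms $\beta c^{j+1/2}\lambda^i$ with $i+2j+1\le2n$. The coefficients $\beta$ depend only on $P$; let $K$ be the sum of their absolute values. Put $L=1+c\ge1$ and $\lambda=L^{1/2}y$. Then $c^j|\lambda|^i\le L^{j+i/2}|y|^i$ and $c^{j+1/2}|\lambda|^i\le L^{j+(i+1)/2}|y|^i$. In both cases the exponent of $L$ is at most $n$, and $|y|^i\le1+|y|^{2n-1}$. Therefore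
\[
\sqrt c\;\big|{:}P'(\lambda){:}_c\big|-\varepsilon\,{:}P(\lambda){:}_c\le L^n\big[(1+\varepsilon)K(1+|y|^{2n-1})-\varepsilon a_{2n}y^{2n}\big],
\]
and the bracket is bounded above on $\mathbb R$ because $a_{2n}>0$.
\end{proof}

\begin{lemma}\label{lem:cutoff}
For every $\varepsilon>0$ there is $B_\varepsilon>0$ such that $|\nabla V_\kappa|\le\varepsilon V_\kappa+B_\varepsilon(\log\kappa)^n$ $\mu$-a.e., for all $\kappa\ge2$.
\end{lemma}

\begin{proof}
By \eqref{eq:dict}, $a(k)\,{:}\phi(f)^p{:}\,=\sqrt p\sqrt{p!}\,f(k)f^{\otimes(p-1)}=pf(k)\,{:}\phi(f)^{p-1}{:}\,$, so $\nabla\,{:}P(\varphi_\kappa(x)){:}\,={:}P'(\varphi_\kappa(x)){:}\,f_{\kappa,x}$. On the chaoses $\le2n$ the operator $\nabla$ is bounded, so it commutes with the Bochner integral: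
\[
\nabla V_\kappa=\int g(x)\,{:}P'(\varphi_\kappa(x)){:}\,f_{\kappa,x}\,dx\quad\text{in }L^2(Q;\mathfrak h).
\]
Since $g\,{:}P'(\varphi_\kappa){:}\in L^1(\mathbb R\times Q)$ and $\|f_{\kappa,x}\|=c_\kappa^{1/2}$, the integral also converges in $\mathfrak h$ at a.e.\ point of $Q$, and pairing with products of a bounded function on $Q$ and a vector of $\mathfrak h$ shows that it has the same value. The triangle inequality in $\mathfrak h$, Lemma~\ref{lem:poly} and $g\ge0$ give
\[
|\nabla V_\kappa|\le\int g(x)\,c_\kappa^{1/2}\big|{:}P'(\varphi_\kappa(x)){:}\big|\,dx\le\varepsilon V_\kappa+B\|g\|_{L^1}(1+c_\kappa)^n ,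
\]
and $1+c_\kappa\le C\log\kappa$.
\end{proof}

\subsection{Removing the cutoff}

The bound of Lemma~\ref{lem:cutoff} diverges as a power of $\log\kappa$, while $V_\kappa\to V$ at a power rate in $\kappa$. Nelson's argument plays one against the other. To estimate the probability that $|\nabla V|-\varepsilon V$ exceeds a level $t$, we choose the cutoff at which the deterministic bound equals $t-1$; then the remainder must exceed $1$, which is very unlikely.

\begin{lemma}\label{lem:nelson}
For every $\varepsilon>0$ the function $W_\varepsilon=(|\nabla V|-\varepsilon V)_+$ is exponentially integrable.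
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cutoff}, for every $\kappa\ge2$,
\[
|\nabla V|-\varepsilon V\le B_\varepsilon(\log\kappa)^n+R_\kappa,\qquad R_\kappa=|\nabla(V-V_\kappa)|+\varepsilon|V-V_\kappa| .
\]
The vector $V-V_\kappa$ lies in the chaoses $\le2n$ and $a(k)(V-V_\kappa)$ in the chaoses $\le2n-1$. By \eqref{eq:hyper}, \eqref{eq:hypervec} and Lemma~\ref{lem:rate},
\[
\|R_\kappa\|_q\le q^n(\sqrt{2n}+\varepsilon)\|V-V_\kappa\|\le C_1q^n\kappa^{-\gamma/2}\qquad(q\ge2).
\]
Take $q=c\,\kappa^{\gamma/2n}$ with $c=(eC_1)^{-1/n}$. Then $q\ge2$ for $\kappa\ge\kappa_0$ and $\|R_\kappa\|_q\le e^{-1}$, so Chebyshev's inequality gives $\mu(R_\kappa>1)\le\|R_\kappa\|_q^q\le e^{-q}$. Hence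
\[
\mu\big(W_\varepsilon>B_\varepsilon(\log\kappa)^n+1\big)\le\exp\big(-c\,\kappa^{\gamma/2n}\big),\qquad\kappa\ge\kappa_0 .
\]
For large $t$ define $\kappa$ by $B_\varepsilon(\log\kappa)^n+1=t$. From $e^u\ge u^{2n}/(2n)!$ with $u=\frac\gamma{2n}\log\kappa$ we get $\kappa^{\gamma/2n}\ge c'(\log\kappa)^{2n}=c'B_\varepsilon^{-2}(t-1)^2$ with $c'>0$. So $\mu(W_\varepsilon>t)\le e^{-c''(t-1)^2}$ for large $t$, with $c''>0$, and $Ee^{qW_\varepsilon}=1+\int_0^\infty qe^{qt}\mu(W_\varepsilon>t)\,dt<\infty$ for every $q>0$.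
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:compl}(a)]
The function $V$ is real and lies in $\mathcal D(N^{1/2})$, and \eqref{eq:grad} holds with the $W_\varepsilon$ of Lemma~\ref{lem:nelson}. Proposition~\ref{prop:crit} gives \eqref{eq:main}, the lower bound, and selfadjointness of $H_0+V$ on $\mathcal D(H_0)\cap\mathcal D(V)$. A selfadjoint operator is closed, so $H=H_0+V$ and $\mathcal D(H)=\mathcal D(H_0)\cap\mathcal D(V)$.
\end{proof}

Closedness alone follows from \eqref{eq:main} without Step~3: if $\psi_j\to\psi$ and $(H_0+V)\psi_j$ converges, then $H_0\psi_j$ and $V\psi_j$ are Cauchy sequences, and $H_0$ and $V$ are closed.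

\section{Sharpness and the role of the hypotheses}\label{sec:sharp}

The constant $1$ is sharp because there are states in which either operator dominates the other. One particle of high momentum makes $H_0$ large and leaves $V$ bounded; a coherent state with a large smooth field makes $V$ much larger than $H_0$.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
The inequality is \eqref{eq:main} with $\varepsilon/(1+\varepsilon)$ in place of $\varepsilon$, multiplied by $1+\varepsilon$. For the second claim we may assume $0\le A<1$, since a bound with $A<0$ implies the bound with $A=0$.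

\emph{The operator $H_0$.} Let $\psi_j=a^*(h_j)\Omega$ with $h_j\in C_0^\infty$, $\|h_j\|=1$ and $\mathrm{supp}\,h_j\subset[j,j+1]$. Then $\psi_j\in\mathcal D(H_0)$ and $\|H_0\psi_j\|\ge j$, while $\|V\psi_j\|\le\|V\|_4\|\psi_j\|_4\le\sqrt3\,\|V\|_4$ by \eqref{eq:hyper}. A bound $\|H_0\psi\|\le A\|H\psi\|+C\|\psi\|$ would give $(1-A)j\le\sqrt3A\|V\|_4+C$ for all $j$, which is false.

\emph{The operator $V$.} Let $f(k)=(4\pi\omega(k))^{1/2}e^{-k^2}\in\mathfrak h_R$ and $\psi_s=e^{s\phi(f)-s^2\|f\|^2}$ for $s>0$. By \eqref{eq:dict}, $\psi_s=e^{-s^2\|f\|^2/2}\sum_ps^pf^{\otimes p}/\sqrt{p!}$, so $\|\psi_s\|=1$. Expanding $(\sum_i\omega(k_i))^2$ into $p$ diagonal and $p(p-1)$ off-diagonal terms gives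
\[
\|H_0f^{\otimes p}\|^2=p\,\langle f,\omega^2f\rangle\|f\|^{2p-2}+p(p-1)\langle f,\omega f\rangle^2\|f\|^{2p-4},
\]
and summing against $e^{-s^2\|f\|^2}s^{2p}/p!$ yields
\[
\|H_0\psi_s\|^2=s^2\langle f,\omega^2f\rangle+s^4\langle f,\omega f\rangle^2,\qquad\text{so}\quad\|H_0\psi_s\|=O(s^2)\quad(s\to\infty).
\]
Both $V$ and $\psi_s$ are in $L^4$, so $\psi_s\in\mathcal D(H_0)\cap\mathcal D(V)$. Next, $\psi_s^2=e^{\phi(2sf)-\|2sf\|^2/2}$ has $p$-particle component $(2s)^pf^{\otimes p}/\sqrt{p!}$. Hence
\[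
\langle\psi_s,{:}\varphi_\kappa(x)^p{:}\,\psi_s\rangle=\langle\psi_s^2,\sqrt{p!}\,f_{\kappa,x}^{\otimes p}\rangle=(2s\eta_\kappa(x))^p,\qquad\eta_\kappa(x)=\langle f,f_{\kappa,x}\rangle=\int_{|k|\le\kappa}e^{-k^2}e^{ikx}dk .
\]
The functions $\eta_\kappa$ are real, bounded by $\sqrt\pi$, and converge uniformly to $\eta(x)=\sqrt\pi\,e^{-x^2/4}>0$. Since $V_\kappa\to V$ in $L^2$, $\psi_s^2\in L^2$ and $g\in L^1$,
\begin{equation}\label{eq:coherent}
\langle\psi_s,V\psi_s\rangle=\int g(x)\,P(2s\eta(x))\,dx=a_{2n}(2s)^{2n}\int g\,\eta^{2n}dx+O(s^{2n-1}).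
\end{equation}
As $g\ge0$ and $g\not\equiv0$, we get $\|V\psi_s\|\ge\langle\psi_s,V\psi_s\rangle\ge cs^{2n}$ for large $s$, with $c>0$. A bound $\|V\psi\|\le A\|H\psi\|+C\|\psi\|$ would give $(1-A)cs^{2n}\le A\|H_0\psi_s\|+C=O(s^2)$, which is false when $n\ge2$.
\end{proof}

\begin{remark}[the signs]
The hypotheses $a_{2n}>0$ and $g\ge0$ enter the proof of \eqref{eq:main} only in Lemmas~\ref{lem:poly} and~\ref{lem:cutoff}. Lemma~\ref{lem:rate} and formula \eqref{eq:coherent} use neither. If $n\ge2$, $g\not\equiv0$ and $a_{2n}g\le0$ with $a_{2n}\ne0$, then \eqref{eq:coherent} gives $\langle\psi_s,(H_0+V)\psi_s\rangle\to-\infty$, so $H_0+V$ is not bounded below.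
\end{remark}

\begin{remark}[the cutoff and the mass]
The condition $g\in L^1$ makes $V_\kappa$ a Bochner integral and the constant in Lemma~\ref{lem:cutoff} finite. Condition \eqref{eq:g} is used only in Lemma~\ref{lem:rate}; any $\gamma>0$ suffices because a power of $\kappa$ beats every power of $\log\kappa$ in Lemma~\ref{lem:nelson}. The mass gap $m>0$ converts the $N$-bounds of Lemma~\ref{lem:W} into $H_0$-bounds and makes $\omega^{-1}$ locally integrable.
\end{remark}

\begin{remark}[the degree]
The hypotheses $n\ge2$ and $g\not\equiv0$ in Theorem~\ref{thm:compl}(b) are used only for $V$. For a quadratic potential, $H_0$ and $V$ have the same order, and in the one-mode model the constant does drop below $1$. There $N$ and $V=\alpha x^2$, $\alpha>0$, are unitarily equivalent to $\frac12(\mathsf p^2+\mathsf q^2-1)$ and $2\alpha\mathsf q^2$ on $L^2(\mathbb R)$ with $[\mathsf p,\mathsf q]=-i$, so $2(N+V)+1=\mathsf p^2+\beta\mathsf q^2$ with $\beta=1+4\alpha$. From $\mathsf p^2\mathsf q^2+\mathsf q^2\mathsf p^2=2\mathsf p\mathsf q^2\mathsf p-2$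 we get $\|(\mathsf p^2+\beta\mathsf q^2)\psi\|^2\ge\beta^2\|\mathsf q^2\psi\|^2-2\beta\|\psi\|^2$ on Schwartz functions, hence $\|V\psi\|\le\frac{4\alpha}{1+4\alpha}\|(N+V)\psi\|+C\|\psi\|$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Ne}
Nelson, J. Funct. Anal. 12 (1973).

\bibitem{Nu}
Nualart, \emph{The Malliavin Calculus and Related Topics}.

\bibitem{PP}
\emph{Spectral and scattering theory of spatially cut-off $P(\varphi)_2$ Hamiltonians},
\texttt{https://www.imo.universite-paris-saclay.fr/\allowbreak\textasciitilde{}christian.gerard/\allowbreak publis/\allowbreak p-phi-2.pdf}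

\end{thebibliography}
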